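
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\theoremstyle{remark}
\newtheorem{remark}{Remark}

\title{Bounded and unbounded solutions of the difference equation
$z_{n+1}=\dfrac{\alpha+z_n}{Cz_{n-1}+z_{n-2}}$}


\begin{abstract}
We show that the third-order rational difference equation
$z_{n+1}=(\alpha+z_n)/(Cz_{n-1}+z_{n-2})$ with $\alpha,C>0$ and nonnegative
initial conditions has unbounded solutions if and only if $\alpha C^2<1$. In
particular it has unbounded solutions in some range of the parameters, as was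
conjectured. When $\alpha C^2<1$ we exhibit solutions whose running maximum
lies between $e^{c_1\sqrt n}$ and $e^{c_2\sqrt n}$ for large $n$; when
$\alpha C^2=1$ every solution converges to a six-periodic solution; when
$\alpha C^2>1$ all solutions eventually enter, and stay in, one
common compact subinterval of $(0,\infty)$. The method is to follow large
solutions through an approximate six-cycle and to compute the slow drift of that
cycle.
\end{abstract}

\section{The equation and its threshold}

We study the difference equation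
\begin{equation}\label{eq:z}
z_{n+1}=\frac{\alpha+z_n}{Cz_{n-1}+z_{n-2}},\qquad n=0,1,2,\dots,
\end{equation}
with parameters $\alpha,C>0$ and initial conditions $z_{-2},z_{-1},z_0\ge 0$ for
which no denominator vanishes. It is conjectured in \cite{OP} that
\eqref{eq:z} has unbounded solutions in some range of the parameters: for some
$\alpha,C>0$ there is a solution that is unbounded. We prove this and determine
the range exactly.

\paragraph{Normalization.} Put $x_n=Cz_n$ and $\lambda=\alpha C^2$. Then
\eqref{eq:z} becomes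
\begin{equation}\label{eq:x}
x_{n+1}=\frac{\lambda+Cx_n}{Cx_{n-1}+x_{n-2}} .
\end{equation}
Since $\lambda>0$, we have $x_n>0$ for all $n\ge 1$. After a shift of the index we
may therefore assume that all terms are positive.

\paragraph{Why six-cycles appear.} The right side of \eqref{eq:x} is a mediant:
numerators and denominators of the two fractions
$\frac{Cx_n}{Cx_{n-1}}$ and $\frac{\lambda}{x_{n-2}}$ are added. So $x_{n+1}$
always lies between $x_n/x_{n-1}$ and $\lambda/x_{n-2}$, and \eqref{eq:x}
interpolates between the two recursions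
\[
u_{n+1}=\frac{u_n}{u_{n-1}}\qquad\text{and}\qquad u_{n+1}=\frac{\lambda}{u_{n-2}} .
\]
All positive solutions of either recursion have period six. For the second one,
$u_{n+3}=\lambda/u_n$ gives $u_{n+6}=u_n$. For the first one,
$u_{n+2}=u_{n+1}/u_n=1/u_{n-1}$, so $u_{n+3}=1/u_n$ and again $u_{n+6}=u_n$;
starting from the two values $y,V$ it produces the cycle
\begin{equation}\label{eq:cycle}
y,\quad V,\quad \frac Vy,\quad \frac1y,\quad \frac1V,\quad \frac yV,\quad
y,\quad V,\ \dots
\end{equation}
If $\lambda=1$, the first recursion implies the second, and every sequence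
\eqref{eq:cycle} is a solution of \eqref{eq:x}. Thus at $\lambda=1$ there are
periodic solutions of arbitrarily large size, and the question is in which
direction solutions near large cycles drift when $\lambda\ne1$. Since increasing
$\alpha$ increases the numerator in \eqref{eq:z}, one might guess that large
$\alpha$ favors unbounded solutions. The opposite is true.

\begin{theorem}\label{thm:main}
Consider \eqref{eq:z} with $\alpha,C>0$.
\begin{enumerate}
\item[(a)] If $\alpha C^2<1$, there is a set of positive initial conditions with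
nonempty interior all of whose solutions satisfy $\limsup z_n=\infty$ and
$\liminf z_n=0$. It contains
$(z_{-2},z_{-1},z_0)=\frac1C(V^{-1},1,V)$ for all sufficiently large $V$. For each
of these solutions there are constants $0<c_1<c_2$, depending on the solution,
such that
\[
e^{c_1\sqrt n}\le\max_{m\le n}z_m\le e^{c_2\sqrt n}\qquad\text{for all large }n .
\]
\item[(b)] If $\alpha C^2=1$, every solution converges to a solution of period
six that satisfies $Cz_{n+1}z_{n-1}=z_n$. In particular every solution is bounded.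
\item[(c)] If $\alpha C^2>1$, there are $0<m<M'$, depending only on $\alpha$ and
$C$, such that every solution eventually lies in $[m,M']$. In particular every
solution is bounded.
\end{enumerate}
Hence \eqref{eq:z} has an unbounded solution if and only if $\alpha C^2<1$.
\end{theorem}

In (b), \emph{period six} means $z_{n+6}=z_n$ for all $n$; the least period may be
smaller, as for the constant solution $z_n=1/C$. The conjecture follows from (a),
for example with $C=1$ and $\alpha=\frac12$.

\begin{remark}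
In (a) one cannot expect all solutions to be unbounded: the quadratic
$(C+1)x^2-Cx-\lambda$ has a positive root, which is a constant solution of
\eqref{eq:x}. In (b) no bound can hold for all solutions at once, because of the
cycles \eqref{eq:cycle}.
\end{remark}

Section~\ref{sec:hand} shows the mechanism in the simplest case. Sections
\ref{sec:six} and \ref{sec:runs} make it quantitative for all $\lambda\neq1$, and
Section~\ref{sec:a} deduces (a). Section~\ref{sec:b} proves (b), independently of
the rest. Section~\ref{sec:c} proves (c); there one must show in addition that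
every large orbit is caught by the mechanism.

\paragraph{Conventions.} We use the map
\[
T(a,b,c)=\Bigl(b,\,c,\,\frac{\lambda+Cc}{Cb+a}\Bigr)\qquad\text{on }(0,\infty)^3 .
\]
A \emph{state} is a point $s=(x_{-2},x_{-1},x_0)$ of $(0,\infty)^3$; then
$T^ks=(x_{k-2},x_{k-1},x_k)$. In statements about a single state, $x_k$ denotes
the terms generated from that state. The letters $K,c>0$ stand for constants that
may change from line to line. These, and the constants implied by $O(\cdot)$ and
$\asymp$, depend only on $\lambda$ and $C$ unless we say otherwise.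

\section{One turn of the cycle by hand}\label{sec:hand}

This section is heuristic. Take $C=1$ and the state $(V^{-1},1,V)$ with $V$
large, which lies on the cycle \eqref{eq:cycle} with $y=1$. Let $\sim$ mean that
the ratio tends to $1$ as $V\to\infty$. From \eqref{eq:x},
\begin{align*}
x_1&=\frac{\lambda+V}{1+V^{-1}}\sim V, &
x_2&=\frac{\lambda+x_1}{V+1}\sim 1, &
x_3&=\frac{\lambda+x_2}{x_1+V}\sim\frac{1+\lambda}{2V},\\
x_4&=\frac{\lambda+x_3}{x_2+x_1}\sim\frac{\lambda}{V}, &
x_5&=\frac{\lambda+x_4}{x_3+x_2}\sim\lambda, &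
x_6&=\frac{\lambda+x_5}{x_4+x_3}\sim\frac{2\lambda V}{\lambda+\frac{1+\lambda}{2}}
=\frac{4\lambda}{1+3\lambda}\,V .
\end{align*}
So six steps turn $(y,V)=(1,V)$ into approximately
$\bigl(\lambda,\frac{4\lambda}{1+3\lambda}V\bigr)$. If $\lambda<1$, then
$4\lambda<1+3\lambda$, and the peak $V$ has become \emph{smaller}. But the term
following the peak, which on the cycle is $V/y$, has changed from $V$ to
$\frac{4}{1+3\lambda}V$ and has become larger. The sum of the two large
consecutive terms decides. Put
\[
\Phi=V+\frac Vy .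
\]
It has changed from $2V$ to
$\frac{4\lambda}{1+3\lambda}V\bigl(1+\frac1\lambda\bigr)$, that is, by the factor
\[
\frac{2(1+\lambda)}{1+3\lambda}=1+\frac{1-\lambda}{1+3\lambda},
\]
which exceeds $1$ exactly when $\lambda<1$. For $\lambda=\frac12$ the factor is
$\frac65$.

This gain must be repeated, but after the six steps $y$ is no longer $1$; it has
been multiplied by $\lambda$. For general $y$ we shall find that six steps act as
\[
y\mapsto \lambda y,\qquad V\mapsto G(y)V,
\]
approximately, with a function $G$ that tends to $1$ as $y\to\infty$ and to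
$\lambda$ as $y\to0$. Far from $y=1$ this nearly conserves $\Phi$: for $y\gg1$ we
have $\Phi\approx V$, and $V$ is nearly fixed; for $y\ll1$ we have
$\Phi\approx V/y$, and both $V$ and $y$ are multiplied by nearly $\lambda$.
Essentially all the gain is made while $y$ is near $1$.

Let $\lambda<1$. Then $y$ decreases geometrically and the gain would stop. But
once $y$ has fallen below a fixed negative power of $V$, the term $V/y$ is much
larger than $V$, and it is natural to count $V/y$ as the new peak: we take one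
step of $T$ and describe the new state by
\[
V'=V/y,\qquad y'=V .
\]
This hardly changes $\Phi$, and now $y'$ is large. So $y'$ descends again, passes
through $1$, and $\Phi$ gains another factor. Each such rotation multiplies
$\Phi$ by at least a constant greater than $1$ (and at most another constant) and
takes a number of six-steps of order $\log\Phi$. After $k$ rotations $\log\Phi$ is
of order $k$ and the elapsed time of order $k^2$, whence the growth
$e^{c\sqrt n}$. For $\lambda>1$ everything runs backwards: $y$ increases, and each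
passage near $y=1$ diminishes $\Phi$. See Figure~\ref{fig:sector}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!15] (0,0)--(-2,4)--(3.2,4)--cycle;
\draw[->] (-2.6,0)--(3.8,0) node[right]{$\log y$};
\draw[->] (0,0)--(0,4.7) node[above]{$\log V$};
\draw (0,0)--(-2,4);
\draw (0,0)--(3.2,4);
\draw[dashed] (0,0)--(-1.333,4);
\draw[dashed] (0,0)--(3,4);
\node[anchor=south east] at (-1.85,3.95) {$y=V^{-1/2}$};
\node[anchor=south] at (-1.0,4) {$y=V^{-1/3}$};
\node[anchor=south] at (2.5,4) {$y=V^{3/4}$};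
\node[anchor=west] at (3.2,3.9) {$y=V^{4/5}$};
\draw[very thick] (2.25,3)--(0,3)--(-0.75,2.25);
\draw[very thick,->] (2.25,3)--(1.1,3);
\draw[very thick,->] (0,3)--(-0.45,2.55);
\draw[densely dotted,thick,->] (-0.75,2.25) .. controls (0.2,1.5) and (1.6,1.7) .. (2.22,2.94);
\node at (0.95,1.6) {$T$};
\end{tikzpicture}
\caption{A large state $(w,y,V)$ is described by $(\log y,\log V)$; the shaded
sector is $V^{-1/2}\le y\le V^{4/5}$. The bold broken line is a level line of
$\max(\log V,\log (V/y))$, which differs from $\log\Phi=\log(V+V/y)$ by at most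
$\log 2$. For $\lambda<1$, six steps of the equation move a state to the left,
nearly along such a line; near $y=1$ the quantity $\Phi$ increases by a bounded
factor. When the ray $y=V^{-1/3}$ is passed, one step of $T$ (dotted) carries the
state to the neighborhood of the ray $y=V^{3/4}$, and the journey starts again.
For $\lambda>1$ the motion is reversed and $\Phi$ decreases near $y=1$.}
\label{fig:sector}
\end{figure}

\section{Six-step asymptotics}\label{sec:six}

We need a region of states in which the approximations above are uniformly valid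
and which is wide enough that orbits can stay in it as long as $\Phi$ is large.
Let
\[
\mathcal G=\bigl\{(w,y,V):\ V\ge1,\ \ V^{-1/2}\le y\le V^{4/5},\ \
V^{-2}\le w\le yV^{-1/2}\bigr\},\qquad
\Phi(w,y,V)=V+\frac Vy .
\]
On the cycle \eqref{eq:cycle} one has $w=y/V$. The condition $w\le yV^{-1/2}$
says that $w$ is negligible in the first denominator $Cy+w$, and $y\le V^{4/5}$
says that $V/y$ is large; these are what the asymptotics need. The lower bound
for $w$ is used only in Section~\ref{sec:c}. The lower bound for $y$ gives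
\begin{equation}\label{eq:PhiV}
V\le\Phi\le 2V^{3/2},\qquad V\ge(\Phi/2)^{2/3},\qquad
V^{-1/5}=O(\Phi^{-\theta})\quad\text{with }\theta=\tfrac2{15},
\end{equation}
so on $\mathcal G$ a large $\Phi$ means a large $V$. As for the shape of the
sector: on logarithms, a step along the cycle \eqref{eq:cycle} sends the pair
$(\log y,\log V)$ to $(\log V,\log V-\log y)$, a linear map of order six. It
carries the ray $y=V^{-1/3}$ to the ray $y=V^{3/4}$ and the boundary ray
$y=V^{-1/2}$ to $y=V^{2/3}$. So $\mathcal G$ contains slightly more than a sixth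
of a full turn.

Let
\[
N(y)=(1+Cy)(y+C)=Cy^2+(C^2+1)y+C,\qquad
N_\lambda=C+\lambda(N-C),\qquad
G=\frac{\lambda N}{N_\lambda}.
\]
Since
\[
G-1=\frac{\lambda N-N_\lambda}{N_\lambda}=-(1-\lambda)\frac{C}{N_\lambda},
\qquad
G-\lambda=\lambda\,\frac{N-N_\lambda}{N_\lambda}
=\lambda(1-\lambda)\frac{N-C}{N_\lambda},
\]
the value $G(y)$ always lies between $\lambda$ and $1$.

\begin{lemma}[one six-step]\label{lem:six}
There is a constant $V_0$ such that, uniformly for all $s=(w,y,V)\in\mathcal G$
with $V\ge V_0$,
\begin{align*}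
x_1&=\tfrac Vy\bigl(1+O(V^{-1/2})\bigr), &
x_2&=\tfrac1y\bigl(1+O(V^{-1/5})\bigr), &
x_3&=\tfrac{\lambda y+C}{V(y+C)}\bigl(1+O(V^{-1/5})\bigr),\\
x_4&=\tfrac{\lambda y}{V}\bigl(1+O(V^{-1/2})\bigr), &
x_5&=\lambda y\bigl(1+O(V^{-1/5})\bigr), &
x_6&=V\,G(y)\bigl(1+O(V^{-1/5})\bigr).
\end{align*}
Consequently $\Phi(T^6s)=\Phi(s)\,\rho(y)\,(1+O(V^{-1/5}))$, where $\Phi$ is given
by the same formula whether or not $T^6s\in\mathcal G$, and
\begin{equation}\label{eq:rho}
\rho(y)=\frac{N(y)(1+\lambda y)}{(1+y)N_\lambda(y)}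
=1+(1-\lambda)\,\frac{y\,(Cy+C^2-C+1)}{(1+y)N_\lambda(y)} .
\end{equation}
\end{lemma}

\begin{proof}
All quantities are positive, so the relative error of a sum is at most the
largest relative error of its summands. We compute the terms one after the other.

In $x_1=\frac{\lambda+CV}{Cy+w}$ we have $\lambda/V=O(V^{-1})$ and
$w/y\le V^{-1/2}$. This gives $x_1$, and $V/y\ge V^{1/5}$ shows that
$1/x_1=O(V^{-1/5})$.

In $x_2=\frac{\lambda+Cx_1}{CV+y}$ we have $1/x_1=O(V^{-1/5})$ and
$y/V\le V^{-1/5}$, so $x_2=\frac{x_1}{V}(1+O(V^{-1/5}))$.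

Next, $x_3=\frac{\lambda+Cx_2}{Cx_1+V}
=\frac{\lambda+C/y}{CV/y+V}\,(1+O(V^{-1/5}))$, which is the stated form. Since
$\frac{\lambda y+C}{y+C}\le\max(1,\lambda)$, also $x_3=O(1/V)$.

In $x_4=\frac{\lambda+Cx_3}{Cx_2+x_1}$ we have $x_3=O(1/V)$ and
$x_2/x_1=O(1/V)$, so $x_4=\frac{\lambda}{x_1}(1+O(1/V))$.

In $x_5=\frac{\lambda+Cx_4}{Cx_3+x_2}$ both $x_4$ and $x_3/x_2$ are
$O(y/V)=O(V^{-1/5})$, so $x_5=\frac{\lambda}{x_2}(1+O(V^{-1/5}))$.

Finally, $x_6=\frac{\lambda+Cx_5}{Cx_4+x_3}$ equals, up to a factor
$1+O(V^{-1/5})$,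
\[
\frac{\lambda(1+Cy)V}{C\lambda y+\frac{\lambda y+C}{y+C}}
=\frac{\lambda N(y)V}{C\lambda y(y+C)+\lambda y+C},
\]
and the last denominator is $\lambda\bigl(Cy^2+(C^2+1)y\bigr)+C=N_\lambda(y)$.

Therefore
$\Phi(T^6s)=x_6\bigl(1+\frac1{x_5}\bigr)
=VG(y)\frac{1+\lambda y}{\lambda y}(1+O(V^{-1/5}))$. Division by
$\Phi(s)=V\frac{1+y}{y}$ gives the factor
$\rho=\frac{G(1+\lambda y)}{\lambda(1+y)}=\frac{N(1+\lambda y)}{(1+y)N_\lambda}$.
With $\beta=C^2+1$,
\begin{align*}
N(1+\lambda y)&=\lambda Cy^3+(C+\lambda\beta)y^2+(\beta+\lambda C)y+C,\\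
(1+y)N_\lambda&=\lambda Cy^3+(\lambda C+\lambda\beta)y^2+(\lambda\beta+C)y+C,
\end{align*}
and the difference is
$(1-\lambda)Cy^2+(1-\lambda)(\beta-C)y=(1-\lambda)\,y\,(Cy+\beta-C)$. This is
\eqref{eq:rho}.
\end{proof}

Since $C^2-C+1>0$ for every $C$, formula \eqref{eq:rho} shows that
\[
\rho>1 \text{ on }(0,\infty)\text{ if }\lambda<1,\qquad
\rho<1 \text{ on }(0,\infty)\text{ if }\lambda>1 .
\]
This sign is the reason for the threshold $\lambda=1$. Moreover the change of
$\Phi$ is concentrated near $y=1$: since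
$N_\lambda\ge\lambda Cy^2+C\ge c(1+y)^2$ and $Cy+C^2-C+1\le K(1+y)$,
\eqref{eq:rho} gives $|\rho-1|\le Ky/(1+y)^2\le K\min(y,1/y)$. In particular the
positive continuous function $\rho$ tends to $1$ at $0$ and at $\infty$, so it is
bounded below by a positive constant, and for some constant $K_0$
\begin{equation}\label{eq:logrho}
|\log\rho(y)|\le K_0\min(y,1/y)\qquad(y>0).
\end{equation}

\section{Moves and runs}\label{sec:runs}

In this section $\lambda\ne1$. Iterating Lemma~\ref{lem:six} multiplies $y$ by
about $\lambda$ each time, so the orbit would leave $\mathcal G$ through one side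
of the sector. Before this happens, we rotate. For $s=(w,y,V)\in\mathcal G$ we
define one \emph{move}:
\begin{itemize}
\item if $\lambda<1$: when $y\ge V^{-1/3}$, a \emph{six-step} $s\mapsto T^6s$;
when $y<V^{-1/3}$, a \emph{switch} $s\mapsto Ts=(y,V,x_1)$;
\item if $\lambda>1$: when $y\le V^{3/4}$, a \emph{six-step} $s\mapsto T^6s$;
when $y>V^{3/4}$, a \emph{switch} $s\mapsto T^5s=(x_3,x_4,x_5)$.
\end{itemize}
For $\lambda>1$ the rotation must go the other way; since six steps change $y$ and
$V$ only by bounded factors, $T^5$ plays the role of $T^{-1}$ on the logarithmic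
scale.

\begin{lemma}[moves]\label{lem:moves}
There are constants $M_1,K_1$ such that for every $s=(w,y,V)\in\mathcal G$ with
$\Phi(s)\ge M_1$ the state $s'=(w',y',V')$ after one move lies in $\mathcal G$,
and:
\begin{itemize}
\item after a six-step, $\Phi(s')=\Phi(s)\rho(y)(1+\epsilon)$ and
$y'=\lambda y(1+\epsilon')$;
\item after a switch, $\Phi(s')=\Phi(s)(1+\epsilon)$; moreover $y'\ge1$ if
$\lambda<1$, and $y'\le1$ if $\lambda>1$.
\end{itemize}
Here $|\epsilon|,|\epsilon'|\le K_1\Phi(s)^{-\theta}$.
\end{lemma}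

\begin{proof}
By \eqref{eq:PhiV}, $V$ is large when $\Phi(s)$ is, and errors $O(V^{-1/5})$ are
$O(\Phi^{-\theta})$. In particular we take $M_1$ so large that $V\ge V_0$. For
six-steps the asymptotics are those of Lemma~\ref{lem:six}. It remains to verify
membership in $\mathcal G$ and to treat the switches. Below, $o(1)$ refers to
$V\to\infty$, uniformly on $\mathcal G$, and inequalities are asserted for $V$
large.

\emph{Six-step.} We have $V'=G(y)V(1+o(1))\asymp V$, so $V'\ge1$, and
$w'/y'=x_4/x_5=V^{-1}(1+o(1))\le V'^{-1/2}$.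

For the range of $y'$, let first $\lambda<1$. Then $y\ge V^{-1/3}$ and
$\lambda\le G\le1$. So $y'V'^{1/2}\ge cV^{-1/3+1/2}\ge1$ and
\[
\frac{y'}{V'^{4/5}}\le\frac{\lambda V^{4/5}(1+o(1))}{(\lambda V)^{4/5}(1-o(1))}
=\lambda^{1/5}(1+o(1))\le1 .
\]
If $\lambda>1$, then $y\le V^{3/4}$ and $1\le G\le\lambda$. So
$y'V'^{1/2}\ge\lambda(1-o(1))\,yV^{1/2}\ge\lambda(1-o(1))\ge1$ and
$y'\le2\lambda V^{3/4}\le V'^{4/5}$.

In both cases
$w'V'^2\ge\frac{y'V'^2}{2V}\ge\frac{V'^{3/2}}{2V}\ge1$, because
$y'\ge V'^{-1/2}$ and $V'\asymp V$.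

\emph{Switch, $\lambda<1$.} Here $V^{-1/2}\le y<V^{-1/3}$ and
$w'=y$, $y'=V$, $V'=x_1=\frac Vy(1+O(V^{-1/2}))$, so
$\frac12V^{4/3}\le V'\le2V^{3/2}$. Hence
\begin{gather*}
y'=V\le\bigl(\tfrac12V^{4/3}\bigr)^{4/5}\le V'^{4/5},\qquad
y'\ge1\ge V'^{-1/2},\\
\frac{w'}{y'}=\frac yV\le V^{-4/3}\le 2^{-1/2}V^{-3/4}\le V'^{-1/2},\qquad
w'\ge V^{-1/2}\ge4V^{-8/3}\ge V'^{-2}.
\end{gather*}
Also $\Phi(s')=V'(1+\frac1V)=\frac Vy(1+O(V^{-1/2}))$, while
$\Phi(s)=\frac Vy(1+y)=\frac Vy(1+O(V^{-1/3}))$.

\emph{Switch, $\lambda>1$.} Here $V^{3/4}<y\le V^{4/5}$. By Lemma~\ref{lem:six},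
\[
w'=x_3=\tfrac{\lambda}{V}(1+o(1)),\qquad y'=x_4=\tfrac{\lambda y}{V}(1+o(1)),
\qquad V'=x_5=\lambda y(1+o(1)).
\]
So $V'\ge1$, $V'^{-1/2}\le KV^{-3/8}\le cV^{-1/4}\le y'$ and
$y'\le KV^{-1/5}\le1\le V'^{4/5}$. Next,
$w'/y'\le K/y\le V'^{-1/2}$ because $V'^{-1/2}\ge cy^{-1/2}$, and
$w'V'^2\ge cy^2/V\ge cV^{1/2}\ge1$. Finally
$\Phi(s')=\frac{x_5}{x_4}(1+x_4)=V(1+O(V^{-1/5}))$, while
$\Phi(s)=V(1+\frac1y)=V(1+O(V^{-3/4}))$.
\end{proof}

A \emph{run} from $s$ consists of moves performed until the first switch, which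
is included. The next lemma adds up the effects over a run. The number of moves
is $O(\log\Phi)$, and two things must be controlled. The factors $\rho(y)$ have a
bounded product, because $y$ runs through a nearly geometric progression and
\eqref{eq:logrho} bounds $\sum|\log\rho|$. The errors $\epsilon$ add up
to at most $O(\Phi^{-\theta}\log\Phi)$, which is negligible against the change of
$\Phi$ made near $y=1$.

\begin{lemma}[runs]\label{lem:runs}
There are $M>1$, $K_2\ge1$ and $\kappa>1$ with the following property. Let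
$s\in\mathcal G$ with $\Phi_0:=\Phi(s)\ge M$. Then:
\begin{enumerate}
\item[(1)] the run from $s$ has at most $K_2\log\Phi_0$ moves; the states after
its moves all lie in $\mathcal G$, and their $\Phi$-values lie in
$[K_2^{-1}\Phi_0,K_2\Phi_0]$;
\item[(2)] if $\lambda<1$ and $y(s)\ge1$, the final state has
$\Phi\ge\kappa\Phi_0$; if $\lambda>1$ and $y(s)\le1$, the final state has
$\Phi\le\kappa^{-1}\Phi_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mu=\sqrt{\min(\lambda,1/\lambda)}<1$ and
\[
K_3=\exp\Bigl(1+\frac{2K_0}{1-\mu}\Bigr),\qquad K_4=\frac{2}{\log(1/\mu)},\qquad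
K_2=\max(K_3,K_4).
\]
Let $\rho_*=\min_{[\lambda/2,1]}\rho>1$ if $\lambda<1$ and
$\rho_*=\max_{[1,2\lambda]}\rho<1$ if $\lambda>1$; put
$\kappa=\sqrt{\rho_*}$ or $\kappa=1/\sqrt{\rho_*}$, respectively. Further let
\[
\delta=K_1(\Phi_0/K_3)^{-\theta},\qquad \eta=2\delta\,(K_4\log\Phi_0+1).
\]
As $\Phi_0\to\infty$, both $\delta$ and $\eta$ tend to $0$. Hence we can choose
$M>1$ so large that $\Phi_0\ge M$ implies all of the following:
\begin{enumerate}
\item[(i)] $\Phi_0/K_3\ge M_1$ and $\delta\le\frac12$;
\item[(ii)] if $|\epsilon'|\le\delta$, then $\lambda(1+\epsilon')\le\mu$ in case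
$\lambda<1$, and $\lambda(1+\epsilon')\ge1/\mu$ in case $\lambda>1$ (this is
possible since $\mu=\sqrt\lambda$, respectively $1/\mu=\sqrt\lambda$);
\item[(iii)] $\eta\le1$ and $e^{\eta}\le\kappa$;
\item[(iv)] $\frac{13}{10}\log(K_3\Phi_0)<\log(1/\mu)\,(K_4\log\Phi_0-1)$, where
the right side is $2\log\Phi_0-\log(1/\mu)$;
\item[(v)] every $V\ge(\Phi_0/2K_3)^{2/3}$ satisfies $V^{-1/3}\le\lambda/2$ and
$V^{3/4}\ge2\lambda$.
\end{enumerate}
Denote the state after $j$ moves by $(w_j,y_j,V_j)$ and its $\Phi$-value by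
$\Phi_j$.

\emph{Control of $\Phi$.} Suppose that the first $j\le K_4\log\Phi_0$ moves are
six-steps. We show by induction on $j$ that $|\log(\Phi_j/\Phi_0)|\le\log K_3$;
the case $j=0$ is trivial. If the bound holds for all $i<j$, then
$\Phi_i\ge\Phi_0/K_3\ge M_1$, so Lemma~\ref{lem:moves} applies to each of these
moves, with errors at most $\delta$, and the states stay in $\mathcal G$. By (ii)
the ratios $y_{i+1}/y_i$ are all $\le\mu$, or all $\ge1/\mu$. So the sum of
$1/y_i$ over the $i$ with $y_i\ge1$ and the sum of $y_i$ over the $i$ with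
$y_i<1$ are each at most $1+\mu+\mu^2+\dots=1/(1-\mu)$. Thus
$\sum_{i<j}\min(y_i,1/y_i)\le2/(1-\mu)$. By \eqref{eq:logrho} and
$|\log(1+\epsilon)|\le2|\epsilon|$ for $|\epsilon|\le\frac12$,
\[
|\log(\Phi_j/\Phi_0)|\le\frac{2K_0}{1-\mu}+\eta\le\log K_3 .
\]

\emph{A switch occurs.} In the same situation $V_i\le\Phi_i\le K_3\Phi_0$ for
$i\le j$. Since the states lie in $\mathcal G$, all $y_i$ belong to
$[(K_3\Phi_0)^{-1/2},(K_3\Phi_0)^{4/5}]$, and therefore
\[
j\log(1/\mu)\le|\log(y_j/y_0)|\le\tfrac{13}{10}\log(K_3\Phi_0).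
\]
By (iv) this forces $j<K_4\log\Phi_0-1$. So the first
$\lfloor K_4\log\Phi_0\rfloor$ moves cannot all be six-steps, and a switch occurs
among them. The switch contributes one more factor $1+\epsilon$, which is allowed
for in $\eta$, so the bound for $\log(\Phi_j/\Phi_0)$ also holds after the switch.
This proves (1). We record that all errors $\epsilon$ of the run together amount
to a factor in $[e^{-\eta},e^\eta]$, and that
$V_i\ge(\Phi_i/2)^{2/3}\ge(\Phi_0/2K_3)^{2/3}$ for all $i$.

\emph{Part (2).} Let the switch be made from state $J$. We show that $y$ cannot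
jump over the region near $1$ where $\rho$ differs substantially from $1$.

Let $\lambda<1$ and $y_0\ge1$. Then $y_J<V_J^{-1/3}\le1$, so there is a first
index $i\le J$ with $y_i<1$, and $i\ge1$. Since $y_{i-1}\ge1$ and
$|\epsilon'|\le\frac12$, we have $\lambda/2\le y_i<1$. By (v),
$y_i\ge V_i^{-1/3}$, so the move from state $i$ is a six-step, with factor
$\rho(y_i)\ge\rho_*$. All other factors $\rho(y_j)$ of the run exceed $1$. Hence
the final $\Phi$ is at least $\rho_*e^{-\eta}\Phi_0\ge\kappa\Phi_0$ by (iii).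

Let $\lambda>1$ and $y_0\le1$. Then $y_J>V_J^{3/4}\ge1$, so there is a first
$i\le J$ with $y_i>1$, and $i\ge1$. Now $1<y_i\le\frac32\lambda y_{i-1}\le2\lambda
\le V_i^{3/4}$ by (v). So the move from state $i$ is a six-step with factor
$\rho(y_i)\le\rho_*$, and all other factors are less than $1$. The final $\Phi$ is
at most $\rho_*e^{\eta}\Phi_0\le\kappa^{-1}\Phi_0$ by (iii).
\end{proof}

\section{Unbounded solutions: $\alpha C^2<1$}\label{sec:a}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $\lambda<1$ and consider the set of all $s\in\mathcal G$ with $\Phi(s)\ge M$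
and $y(s)\ge1$. It has nonempty interior, since for $V$ large the point
$(V^{-1},2,V)$ satisfies all the defining inequalities strictly. It contains
$(V^{-1},1,V)$ for all large $V$, because $V^{-2}\le V^{-1}\le V^{-1/2}$ and
$\Phi(V^{-1},1,V)=2V$. In terms of $z=x/C$ these are the initial conditions named
in the theorem.

Start from any $s$ in this set. By Lemma~\ref{lem:runs} the first run ends in a
state of $\mathcal G$ with $\Phi\ge\kappa\Phi(s)\ge M$, and by
Lemma~\ref{lem:moves} this state, reached by a switch, again has $y\ge1$. So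
Lemma~\ref{lem:runs} applies again, and so on indefinitely. Let $\Psi_k$ be the
value of $\Phi$ just after the $k$-th switch. Then
\[
\kappa\Psi_k\le\Psi_{k+1}\le K_2\Psi_k,\qquad \Psi_1\ge\kappa M>1,\qquad
\Psi_k\to\infty .
\]
The third coordinate $V$ of the state after the $k$-th switch is a term of the
solution, and $V\ge(\Psi_k/2)^{2/3}\to\infty$. So $\limsup x_n=\infty$. The first
move after a switch is a six-step, since $y\ge1\ge V^{-1/3}$. By
Lemma~\ref{lem:six} the third term produced in it is $O(1/V)$. Hence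
$\liminf x_n=0$.

\emph{Growth.} In this part constants may depend on the solution. The
inequalities for $\Psi_k$ give $\log\Psi_k\asymp k$ for $k\ge1$. Let $t_k$ be the
time of the $k$-th switch, so that the state after it is
$(x_{t_k-2},x_{t_k-1},x_{t_k})$.

The run that starts at time $t_k$ has at most $K_2\log\Psi_k$ moves. It also has
at least $c\log\Psi_k$ moves when $k$ is large: it takes $y$ from a value $\ge1$
to a value below $V^{-1/3}$, where
$V\ge(\Psi_k/2K_2)^{2/3}$, and each six-step multiplies $y$ by at least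
$\lambda/2$. Since each move is one or six steps of the recursion,
$t_{k+1}-t_k\asymp k$ for large $k$, and $t_k\asymp k^2$.

From a state $(w,y,V)\in\mathcal G$ with $V\ge V_0$, Lemma~\ref{lem:six} gives
$x_1=O(V/y)$, $x_2=O(1/y)=O(V/y)$, $x_3=O(1)$, $x_4=O(y/V)=O(1)$,
$x_5=O(y)=O(V)$, $x_6=O(V)$; all of these are $O(\Phi)$. By
Lemma~\ref{lem:runs}(1), every term between the times $t_k$ and $t_{k+1}$ is
therefore $O(\Psi_k)$, while $x_{t_k}\ge(\Psi_k/2)^{2/3}$. Since $\Psi_k$
increases with $k$, for $t_k\le n\le t_{k+1}$ and $k$ large we obtain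
\[
\log\max_{m\le n}x_m\asymp\log\Psi_k\asymp k\asymp\sqrt n .
\]
As $z_n=x_n/C$, this is the assertion.
\end{proof}

\section{The threshold $\alpha C^2=1$}\label{sec:b}

For $\lambda=1$ we have $G=\rho=1$, so Lemma~\ref{lem:six} shows no drift to
leading order and does not decide whether solutions are bounded. But now the
six-cycles \eqref{eq:cycle} are exact solutions, and we can follow the defect of a
solution from being such a cycle.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Index the solution so that $x_n>0$ for $n\ge0$. Put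
\[
e_n=x_{n+1}x_{n-1}-x_n\quad(n\ge1),\qquad D_n=Cx_{n-1}+x_{n-2}\quad(n\ge2),
\]
so that $x_{n+1}D_n=1+Cx_n$. The defect $e_n$ vanishes exactly when
$x_{n+1}=x_n/x_{n-1}$. For $n\ge2$,
\begin{equation}\label{eq:defect}
\begin{aligned}
x_{n+1}x_{n-2}&=x_{n+1}D_n-Cx_{n+1}x_{n-1}=1-Ce_n,\\
e_nD_n&=(1+Cx_n)x_{n-1}-x_n(Cx_{n-1}+x_{n-2})=x_{n-1}-x_nx_{n-2}=-e_{n-1}.
\end{aligned}
\end{equation}
If some $e_n=0$, all later defects vanish, $x_{m+1}=x_m/x_{m-1}$ from then on, and
the solution is eventually six-periodic with the asserted relation. Otherwise the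
$e_n$ are nonzero and alternate in sign. Shifting the index by one if necessary,
we assume $e_n>0$ for even $n$. Put
\[
q_j=x_jx_{j+3}=1-Ce_{j+2}\qquad(j\ge0).
\]
Then $0<q_j<1$ for even $j$ and $q_j>1$ for odd $j$.

\emph{Decay of a weighted defect.} The second line of \eqref{eq:defect} gives
$|e_n|=|e_{n-1}|/D_n$, and $D_n$ may well be small. It helps to divide by
$x_{n+1}$. Let $g_n=|e_n|/x_{n+1}$. Since $D_n=(1+Cx_n)/x_{n+1}$,
\[
g_n=\frac{|e_{n-1}|}{1+Cx_n}=\frac{x_n\,g_{n-1}}{1+Cx_n}
=\frac{g_{n-1}}{C+1/x_n}\quad(n\ge2),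
\qquad
g_n=g_1\prod_{k=2}^n\Bigl(C+\frac1{x_k}\Bigr)^{-1}.
\]
A single factor can exceed $1$ when $C<1$ and $x_k$ is large, but $x_k$ and
$x_{k+3}$ cannot both be large when $q_k<1$. So pair each even $k\ge2$ with $k+3$
whenever $k+3\le n$. By the Cauchy--Schwarz inequality
\[
\Bigl(C+\frac1{x_k}\Bigr)\Bigl(C+\frac1{x_{k+3}}\Bigr)
\ge\Bigl(C+\frac1{\sqrt{x_kx_{k+3}}}\Bigr)^2
=\bigl(C+q_k^{-1/2}\bigr)^2>(1+C)^2 .
\]
Every odd index in $[5,n]$ is the partner of exactly one even index. Therefore at
most three of the $n-1$ indices in $\{2,\dots,n\}$ are unpaired: the index $3$ and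
at most two even indices among $n-2,n-1,n$. If $u\le3$ of them are unpaired, the
paired ones contribute at most $(1+C)^{-(n-1-u)}$, and each unpaired factor is
less than $1/C$. Hence
\[
g_n\le K'(1+C)^{-n},\qquad K'=g_1(1+C)^4\max(1,C^{-3}).
\]

\emph{From $g_n$ to $e_n$.} We have $x_{j+6}/x_j=q_{j+3}/q_j$, which is less than
$1$ for odd $j$ and greater than $1$ for even $j$. So there are $B,b>0$ with
$x_j\le B$ for all odd $j$ and $x_j\ge b$ for all even $j$. For even $n$ this
gives $|e_n|=g_nx_{n+1}\le Bg_n$. For odd $n\ge3$,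
\[
|e_n|=\frac{e_{n-1}}{D_n}\le\frac{e_{n-1}}{Cx_{n-1}}\le\frac{e_{n-1}}{Cb}.
\]
Hence $e_n\to0$ exponentially.

\emph{Convergence.} It follows that $\sum_j|\log q_j|<\infty$. Since
$\log x_{j+6}-\log x_j=\log q_{j+3}-\log q_j$, for each $j$ the sequence $x_{j+6k}$
converges to a positive limit as $k\to\infty$. The limits form a six-periodic
sequence $p$, and $e_n\to0$ gives $p_{n+1}p_{n-1}=p_n$. Then also
$p_{n+1}p_{n-2}=p_np_{n-2}/p_{n-1}=1$, so
$p_{n+1}(Cp_{n-1}+p_{n-2})=Cp_n+1$, that is, $p$ solves \eqref{eq:x}. In terms of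
$z=x/C$ the relation reads $Cz_{n+1}z_{n-1}=z_n$.
\end{proof}

\section{Bounded solutions: $\alpha C^2>1$}\label{sec:c}

Let $\lambda>1$. By Lemma~\ref{lem:runs}, an orbit in $\mathcal G$ with
$\Phi\ge M$ and $y\le1$ loses a definite factor of $\Phi$ in every run. What is
missing is that an \emph{arbitrary} orbit with a very large or very small
coordinate is bound to shrink or to enter $\mathcal G$. To see this we look at
logarithms on a large scale, where sums become maxima.

\subsection*{The piecewise linear limit}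

Let $|\cdot|$ be the sup norm on $\mathbb R^3$; unit vectors are meant with
respect to this norm. For a state $s=(a,b,c)$ let
$\ell(s)=(\log a,\log b,\log c)$ and $L(s)=|\ell(s)|$, and define
\[
\tau(A,B,\Gamma)=\bigl(B,\ \Gamma,\ \max(0,\Gamma)-\max(A,B)\bigr).
\]
The map $\tau$ is continuous and positively homogeneous, that is,
$\tau(t\xi)=t\tau(\xi)$ for $t>0$; it is $2$-Lipschitz, and so
$|\tau\xi|\le2|\xi|$. Since
\[
\min(\lambda,C)\max(1,c)\le\lambda+Cc\le(\lambda+C)\max(1,c),\qquad
\min(1,C)\max(a,b)\le Cb+a\le(1+C)\max(a,b),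
\]
the differences $\log(\lambda+Cc)-\max(0,\log c)$ and
$\log(Cb+a)-\max(\log a,\log b)$ are bounded. Therefore
$|\ell(Ts)-\tau\ell(s)|\le h$ for a constant $h>0$. By induction, with the
Lipschitz constant $2$, $|\ell(T^ns)-\tau^n\ell(s)|\le(2^n-1)h$. So
\begin{equation}\label{eq:trop}
|\ell(T^ns)-\tau^n\ell(s)|\le2^nh,\qquad L(T^ns)\le2^n(L(s)+h).
\end{equation}
The logarithmic counterpart of $\mathcal G$ is the open cone
\[
\mathcal T=\bigl\{(A,B,\Gamma):\ \Gamma>0,\ \ -\tfrac12\Gamma<B<\tfrac45\Gamma,\ \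
-2\Gamma<A<B-\tfrac12\Gamma\bigr\}.
\]
If $\ell(s)\in\mathcal T$, then $s\in\mathcal G$. On $\mathcal G$ all coordinates
lie between $V^{-2}$ and $V$, so
\begin{equation}\label{eq:LV}
L\le2\log V\le2\log\Phi\qquad\text{on }\mathcal G .
\end{equation}

\begin{lemma}\label{lem:trop}
For every unit vector $\xi$ some $\tau^n\xi$, $n\ge0$, lies in
$U:=\{|\cdot|<\frac12\}\cup\mathcal T$.
\end{lemma}

\begin{proof}
Write $\tau^n\xi=(X_{n-2},X_{n-1},X_n)$, so that
$X_{n+1}=\max(0,X_n)-\max(X_{n-2},X_{n-1})$, and put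
\[
d_n=X_{n-2}-X_{n-1}+X_n .
\]
This is the logarithmic analogue of the defect in Section~\ref{sec:b}: it
vanishes when $X_n=X_{n-1}-X_{n-2}$. We show that $d_n\to0$ and that on the plane
$d=0$ the orbits visit $\mathcal T$.

\emph{Recursion for $d_n$.} Since $X_{n-2}-X_{n-1}=d_n-X_n$,
\begin{align*}
d_{n+1}&=X_{n-1}-X_n+X_{n+1}\\
&=\bigl(\max(0,X_n)-X_n\bigr)-\bigl(\max(X_{n-2},X_{n-1})-X_{n-1}\bigr)\\
&=\max(0,-X_n)-\max(0,d_n-X_n).
\end{align*}
The function $t\mapsto\max(0,t)$ is nondecreasing and $1$-Lipschitz. So $d_{n+1}$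
is $0$ or has the sign opposite to that of $d_n$, and $|d_{n+1}|\le|d_n|$. Let
$D=\lim|d_n|$.

\emph{Claim: $D=0$.} Suppose $D>0$. Then $|d_n|\ge D$ for all $n$, and the signs
strictly alternate. If $d_n<0$, then $D\le d_{n+1}\le\max(0,-X_n)$, so
$X_n\le-D$. If $d_n>0$, then $D\le|d_{n+1}|\le\max(0,d_n-X_n)$, so
$X_n\le d_n-D$. Since $|d_n|\to D$, in either case $X_n\le D/2$ for all large $n$.
Now choose $n$ large with $d_{n+1}<0$. Then
\[
-D\ge X_{n+1}=\max(0,X_n)-\max(X_{n-2},X_{n-1})\ge-\tfrac D2,
\]
a contradiction.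

\emph{The plane $P=\{A-B+\Gamma=0\}$.} Let $\xi\in P$ be a unit vector. Then
$d_0=0$, so all $d_n=0$ and $X_{n+1}=X_n-X_{n-1}$. Hence $X_{n+3}=-X_n$, and the
orbit has period six; extend $X_n$ to a six-periodic sequence on $\mathbb Z$. Let
$v=X_m$ be its maximum, which is positive since $X_{n+3}=-X_n$ and the sequence
is not identically zero, and let $u=X_{m-1}$. Then $u\le v$ by the choice of $v$,
and $X_{m+1}=v-u\le v$ gives $u\ge0$. Moreover
$X_{m-2}=X_{m-1}-X_m=u-v$ and $X_{m-3}=-v$.
\begin{itemize}
\item If $u<\frac45v$, then $(X_{m-2},X_{m-1},X_m)=(u-v,u,v)\in\mathcal T$, since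
$-\frac v2<u<\frac45v$ and $-2v<u-v<u-\frac v2$.
\item If $u\ge\frac45v$, then
$(X_{m-3},X_{m-2},X_{m-1})=(-v,u-v,u)\in\mathcal T$, since $v\le\frac54u$ gives
$-\frac u2<-\frac u4\le u-v\le0<\frac45u$ and
$-2u<-\frac54u\le-v=(u-v)-u<(u-v)-\frac u2$.
\end{itemize}
By periodicity, $\tau^j\xi\in\mathcal T$ for some $0\le j\le5$.

\emph{Near the plane.} The set $O=\bigcup_{j=0}^{5}\tau^{-j}(\mathcal T)$ is open
and contains all unit vectors of $P$. On the compact set of unit vectors outside
$O$ the continuous function $|A-B+\Gamma|$ does not vanish. So there is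
$\delta'>0$ such that every unit vector with $|A-B+\Gamma|<\delta'$ lies in $O$.

\emph{End of the proof.} If $|\tau^n\xi|<\frac12$ for some $n$, we are done.
Otherwise $|d_n|/|\tau^n\xi|\le2|d_n|\to0$, so for some $n$ the normalized vector
$\tau^n\xi/|\tau^n\xi|$ lies in $O$. By homogeneity $\tau^{n+j}\xi$ lies in the
cone $\mathcal T$ for some $j\le5$.
\end{proof}

Compactness and \eqref{eq:trop} turn this into a statement about $T$.

\begin{lemma}\label{lem:catch}
Let $M$ be as in Lemma~\ref{lem:runs}. There are $N_0$ and $R_0\ge1+2\log M$ such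
that if $L(s)>R_0$, then for some $0\le n\le N_0$ either
$L(T^ns)<\frac12L(s)$, or $T^ns\in\mathcal G$ and $\Phi(T^ns)\ge M$.
\end{lemma}

\begin{proof}
The sets $\tau^{-n}(U)$, $n\ge0$, are open and by Lemma~\ref{lem:trop} cover the
compact unit sphere. So there is $N_0$ such that each unit $\xi$ has
$\tau^n\xi\in U$ for some $n\le N_0$. The continuous function
$\max_{n\le N_0}\operatorname{dist}(\tau^n\xi,\mathbb R^3\setminus U)$, with the
distance in the sup norm, is positive on the sphere, hence at least some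
$\delta>0$. Put
\[
R_0=1+2^{N_0}h/\delta+4\log M .
\]
Let $R=L(s)>R_0$ and $\xi=\ell(s)/R$. By homogeneity and \eqref{eq:trop},
$|\ell(T^ns)/R-\tau^n\xi|\le2^{N_0}h/R<\delta$ for all $n\le N_0$. For some
$n\le N_0$ the point $\tau^n\xi$ has distance at least $\delta$ from
$\mathbb R^3\setminus U$, so $\ell(T^ns)/R\in U$. If $L(T^ns)<R/2$, we are done.
Otherwise $\ell(T^ns)\in\mathcal T$, so $T^ns\in\mathcal G$, and with $V$ the third
coordinate of $T^ns$, \eqref{eq:LV} gives
$\Phi(T^ns)\ge V\ge e^{L(T^ns)/2}\ge e^{R/4}\ge M$.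
\end{proof}

\subsection*{Every excursion returns}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Call a state $s$ \emph{low} if $L(s)\le R_0$. We claim that there is a
nondecreasing function $f$ such that from any state $s$ that is not low the orbit
reaches a low state, and $L\le f(L(s))$ until then. Put $r=L(s)$.

\emph{Stage 1.} Apply Lemma~\ref{lem:catch} repeatedly, as long as its first
alternative occurs and the new state is not low. Each such application at least
halves $L$. So after finitely many we reach a low state, or else a state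
$s'\in\mathcal G$ with $\Phi(s')\ge M$. Each application starts from a state with
$L\le r$ and takes at most $N_0$ steps, so by \eqref{eq:trop}
\[
L\le r_1:=2^{N_0}(r+h)\qquad\text{throughout Stage 1, end included.}
\]

\emph{Stage 2.} From $s'$ perform the run of Lemma~\ref{lem:runs}. During it
$\Phi\le K_2\Phi(s')$ at the ends of moves, and by Lemma~\ref{lem:moves} the state
after the switch lies in $\mathcal G$ and has $y\le1$. As long as $\Phi\ge M$ at
the end of a run, perform another run; by Lemma~\ref{lem:runs}(2) it multiplies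
$\Phi$ by at most $\kappa^{-1}<1$ and again ends with $y\le1$. So after finitely
many runs we reach a state of $\mathcal G$ with $\Phi<M$. There
$L\le2\log\Phi\le2\log M\le R_0$ by \eqref{eq:LV}, so this state is low.

All states at ends of moves in Stage 2 lie in $\mathcal G$. The first run has
$\Phi\le K_2\Phi(s')$ there, and the later ones start with at most this value, so
always $\Phi\le K_2^2\Phi(s')$. By \eqref{eq:PhiV},
$\Phi(s')\le2V^{3/2}\le2e^{\frac32L(s')}\le2e^{\frac32r_1}$, where $V$ is the third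
coordinate of $s'$. With \eqref{eq:LV} these states have
$L\le2\log(2K_2^2)+3r_1$. Every other state of Stage 2 comes at
most five steps after such a state (or after $s'$), so by \eqref{eq:trop} the
claim holds with
\[
f(r)=2^5\bigl(2\log(2K_2^2)+3\cdot2^{N_0}(r+h)+h\bigr),
\]
which also exceeds the bound $r_1$ of Stage 1.

\emph{Conclusion.} By the claim every orbit reaches a low state. After a low
state, the next state has $L\le2(R_0+h)$ by \eqref{eq:trop}; either it is low, or
it begins an excursion that ends in a low state and satisfies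
$L\le f(2R_0+2h)$ throughout. Hence eventually
$|\log x_n|\le\max\bigl(R_0,f(2R_0+2h)\bigr)$, a constant that depends only on
$\lambda$ and $C$. Since $z_n=x_n/C$, this proves (c).
\end{proof}

By (b) and (c) all solutions are bounded when $\alpha C^2\ge1$, and by (a)
unbounded solutions exist when $\alpha C^2<1$. This proves the last sentence of
Theorem~\ref{thm:main}.

\begin{thebibliography}{9}
\bibitem{OP}
\emph{Open Problems And Conjectures On Rational Systems In Three Dimensions},
\url{http://www.anubih.ba/Journals/vol.8,no-2,y12/11Ladas-Lugo-Palladino.pdf}.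
\end{thebibliography}

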